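# Young's inequality on semidirect products: the best constant on every locally compact group

## 1. Direct products, and what a twist does to tensor products

**Conventions.** Groups are locally compact and Hausdorff. On a group $G$ we write $dx$ for right Haar measure, so $\int\varphi(xa)\,dx=\int\varphi(x)\,dx$. Left translations multiply it by a factor, the modular function:
$$\int_G\varphi(ax)\,dx=\Delta(a)\int_G\varphi(x)\,dx. \tag{1}$$
Inversion then acts by
$$\int_G\varphi(x^{-1})\,dx=\int_G\varphi(x)\Delta(x)\,dx. \tag{2}$$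
Indeed both sides are left-invariant functionals of $\varphi$ (for the right side, $\int\varphi(ax)\Delta(x)dx=\Delta(a)^{-1}\int(\varphi\Delta)(ax)dx=\int\varphi\Delta$). So the left side is $c$ times the right side for some $c>0$. Applying this twice, $\int\varphi=c\int\varphi(x^{-1})\Delta(x)dx=c\int(\varphi\Delta^{-1})(x^{-1})dx=c^2\int\varphi$, so $c=1$.

All $L^p$ norms and convolutions use right Haar measure, and $(f*g)(x)=\int_Gf(xy^{-1})g(y)\,dy$. On a nonunimodular group Young's inequality needs a modular weight. For $p,q,r\in[1,\infty]$ with $\frac1p+\frac1q=1+\frac1r$ it reads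
$$\|f\Delta^{-1/q'}*g\|_r\le\|f\|_p\,\|g\|_q,\qquad Y^{(r)}_{p,q}(G)=\sup_{f,g\ne0}\frac{\|f\Delta^{-1/q'}*g\|_r}{\|f\|_p\|g\|_q}\le1 . \tag{3}$$
The inequality is Lemma 2.1 of the paper that the problem comes from (doi:10.1007/bf01405012). Fix $p,q,r$ and write $Y(G)$ for the best constant.

**Definition (semidirect product).** Let $A$ act on $X$ by automorphisms $\tau_a$ such that $(x,a)\mapsto\tau_a(x)$ is continuous. Then $G=X\circledast A$ is the space $X\times A$ with $(x,a)(y,b)=(x\tau_a(y),ab)$. Right Haar measure is $dx\,da$. Define $\delta$ by $\int_Xf(\tau_a(x))dx=\delta(a)\int_Xf$. Left translation by $(x_0,a_0)$ sends $(y,b)$ to $(x_0\tau_{a_0}(y),a_0b)$, so (1) gives $\Delta_G(x,a)=\delta(a)\Delta_A(a)\Delta_X(x)$.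

For example, let $X=A=\mathbb R$ and $\tau_a(x)=e^ax$ (the affine group). Then $\int f(e^ax)dx=e^{-a}\int f$, so $\delta(a)=e^{-a}$ and $\Delta_G(x,a)=e^{-a}$.

Lemma 2.4 of the same paper says $Y(X\circledast A)\le Y(X)Y(A)$, with equality for direct products. The conjecture is that equality holds for every semidirect product. We shall prove it.

**Exponents.** Put $c_1=\frac1{p'}$, $c_2=\frac1{q'}$, $c_3=\frac1r$, $a_i=1-c_i$, $(p_1,p_2,p_3)=(p,q,r')$, so that $p_i=1/a_i$. The relation between $p,q,r$ becomes $c_1+c_2+c_3=1$. Hence $\sum a_i=2$ and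
$$a_1=c_2+c_3,\qquad a_2=c_1+c_3,\qquad a_3=c_1+c_2. \tag{4}$$
The exponents are *interior* if all $c_i>0$. Then all $c_i,a_i\in(0,1)$ and $1<p,q,r<\infty$. Section 3 shows that $Y(G)=1$ for every $G$ when they are not interior. Until then, and again after Section 3, exponents are interior.

**A trilinear form.** For $f_i\in C_c^+(G)$ (nonnegative, continuous, compactly supported) let
$$T_G(f_1,f_2,f_3)=\iint f_1(u)f_2(v)f_3(uv)\,\Delta(u)^{-c_2}\,du\,dv. \tag{5}$$
Substituting $x=uy$ gives $\int h\,(f\Delta^{-c_2}*g)=T_G(f,g,h)$. We claim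
$$Y(G)=\sup\Big\{T_G(f_1,f_2,f_3)\Big/\prod_i\|f_i\|_{p_i}:\ 0\ne f_i\in C_c^+(G)\Big\}. \tag{6}$$
The inequality $\ge$ is Hölder. For $\le$, let $f,g\in C_c^+$ and $k=f\Delta^{-c_2}*g\in C_c^+$. If $k\neq0$, taking $h=k^{r-1}\in C_c^+$ gives $T_G(f,g,h)=\|k\|_r^r=\|k\|_r\|h\|_{r'}$, so the ratio in (3) is at most the supremum in (6). By (3) the bilinear map is bounded $L^p\times L^q\to L^r$ and $C_c^+$ is dense in the nonnegative functions, so the same bound holds for nonnegative $f,g$. For general $f,g$ use $|f\Delta^{-c_2}*g|\le|f|\Delta^{-c_2}*|g|$.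

The quotient in (6) does not depend on the normalization of Haar measure: scaling by $\lambda$ multiplies numerator and denominator by $\lambda^2=\lambda^{\sum a_i}$.

It is worth seeing why $T_G\le1$ for unit norms, because the same splitting returns several times. By (4) the integrand of (5) is
$$\big(f_1(u)^pf_2(v)^q\big)^{c_3}\big(f_1(u)^p\Delta(u)^{-1}f_3(uv)^{r'}\big)^{c_2}\big(f_2(v)^qf_3(uv)^{r'}\big)^{c_1}.$$
Each bracket has integral $1$: the first trivially, the second by (1), the third by right invariance. Hölder with weights $c_3,c_2,c_1$ gives $T_G\le1$.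

**Proposition 1 (direct products).** For interior exponents, $Y(X\times A)=Y(X)Y(A)$.

*Proof.* Here $\Delta_{X\times A}=\Delta_X\Delta_A$. For products $f_i=\phi_i\otimes\psi_i$ both the form and the norms factor: $T_{X\times A}(f_1,f_2,f_3)=T_X(\phi_1,\phi_2,\phi_3)\,T_A(\psi_1,\psi_2,\psi_3)$. Taking suprema, $Y(X\times A)\ge Y(X)Y(A)$. Conversely, for any $f_i\in C_c^+(X\times A)$ let $F_i(a)=\|f_i(\cdot,a)\|_{L^{p_i}(X)}\in C_c^+(A)$. Then
$$T_{X\times A}=\iint_{A\times A}\Delta_A(a)^{-c_2}\,T_X\big(f_1(\cdot,a),f_2(\cdot,b),f_3(\cdot,ab)\big)\,da\,db\le Y(X)\,T_A(F_1,F_2,F_3),$$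
and $\|F_i\|_{p_i}=\|f_i\|_{p_i}$, so this is at most $Y(X)Y(A)\prod\|f_i\|_{p_i}$. $\blacksquare$

**Two values by hand.** If $G$ is discrete, take all $f_i=1_{\{e\}}$: the quotient is $1$, so $Y(G)=1$. If $G$ is compact with total mass $1$, take all $f_i=1$: again $Y(G)=1$.

**Tensor products with a twist.** What changes for $X\circledast A$? For $f_i=\phi_i\otimes\psi_i$,
$$T_G(f_1,f_2,f_3)=\iint_{A\times A}\psi_1(a)\psi_2(b)\psi_3(ab)\Delta_A(a)^{-c_2}\,R(a)\,da\,db, \tag{7}$$
$$R(a)=\delta(a)^{-c_2}\iint_{X\times X}\phi_1(x)\phi_2(y)\phi_3(x\tau_a(y))\Delta_X(x)^{-c_2}dx\,dy=\delta(a)^{a_2}\,T_X(\phi_1,\phi_2\circ\tau_a^{-1},\phi_3).$$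
Here $R$ is continuous and $R(e)=T_X(\phi_1,\phi_2,\phi_3)$. Since $\|\phi_2\circ\tau_a^{-1}\|_q=\delta(a)^{-a_2}\|\phi_2\|_q$, we have $R(a)\le Y(X)\prod\|\phi_i\|_{p_i}$ for all $a$. The inequality we want would follow if $R(a)$ stayed near $Y(X)\prod\|\phi_i\|_{p_i}$ wherever the $\psi_i$ live.

For $A=\mathbb R$ this can be arranged. Replace $\psi_i$ by $\psi_i(\cdot/\varepsilon)$. Then (7) divided by the norms becomes
$$\iint\psi_1(a)\psi_2(b)\psi_3(a+b)R(\varepsilon a)\,da\,db\Big/\prod\|\phi_i\|_{p_i}\|\psi_i\|_{p_i}\ \longrightarrow\ \frac{T_X(\phi_1,\phi_2,\phi_3)\,T_{\mathbb R}(\psi_1,\psi_2,\psi_3)}{\prod\|\phi_i\|_{p_i}\|\psi_i\|_{p_i}},$$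
since $\sum a_i=2$. So $Y(X\circledast\mathbb R)\ge Y(X)Y(\mathbb R)$. For $A$ discrete, $\psi_i=1_{\{e\}}$ gives $T_G=R(e)$, which is as good.

The circle $A=\mathbb T=\mathbb R/\mathbb Z$ shows where this stops. If the $\psi_i$ are supported within $\frac18$ of $0$, then $T_{\mathbb T}(\psi_1,\psi_2,\psi_3)$ equals $T_{\mathbb R}$ of their lifts, so it is at most $Y(\mathbb R)\prod\|\psi_i\|_{p_i}$. We shall see that $Y(\mathbb R)<1=Y(\mathbb T)$. So near-extremal $\psi_i$ on $\mathbb T$ cannot concentrate near $e$, and the argument then needs $\phi_i$ that remain nearly extremal on $X$ when $\phi_2$ is twisted by $\tau_a$ with $a$ far from $e$. When $X=\mathbb R^2$ and $\mathbb T$ acts by rotations, radial $\phi_i$ do this trivially ($R$ is constant), provided radial functions are nearly extremal. For a general $X$ we know nothing about its near-extremizers.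

So we change the plan: we compute $Y(G)$ for every locally compact group, and read off multiplicativity from the formula.

## 2. A formula with one integer

**Definition (the number $d(G)$).** For a connected Lie group $L$ with maximal compact subgroup $K$, put $d(L)=\dim L-\dim K$. For a connected group $C$ choose a compact normal $N$ with $C/N$ a Lie group (it exists by the Gleason–Yamabe theorem) and put $d(C)=d(C/N)$; Section 6 shows that this does not depend on $N$. For general $G$ with identity component $G_0$, put $d(G)=d(G_0)$.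

Examples: $d(\mathbb R^n)=n$; $d(\mathbb T)=d(\mathbb Z)=0$; $d(SL(2,\mathbb R))=3-1=2$. The universal cover $\widetilde{SL}(2,\mathbb R)$ is homeomorphic to $\mathbb R^3$, and we shall see that $d=3$.

For interior exponents let
$$Y_*=\prod_{i=1}^3\Big(\frac{c_i^{c_i}}{a_i^{a_i}}\Big)^{1/2}. \tag{8}$$
For instance $p=q=\frac32$, $r=3$ gives $c_i=\frac13$, $a_i=\frac23$, and $Y_*=(\frac13)^{1/2}/\frac23=\frac{\sqrt3}2$.

**Theorem 1.** If the exponents are not interior, $Y(G)=1$ for every $G$. If they are interior, then for every locally compact group $G$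
$$Y(G)=Y_*^{\,d(G)},\qquad Y(\mathbb R)=Y_*<1.$$
Explicitly, for $1<p,q,r<\infty$,
$$Y^{(r)}_{p,q}(G)=\left(\Big(\tfrac{p^{1/p}}{p'^{1/p'}}\Big)^{1/2}\Big(\tfrac{q^{1/q}}{q'^{1/q'}}\Big)^{1/2}\Big(\tfrac{r'^{1/r'}}{r^{1/r}}\Big)^{1/2}\right)^{d(G)}.$$

**Theorem 2.** $Y(X\circledast A)=Y(X)Y(A)$ for every semidirect product of locally compact groups and all $p,q,r\in[1,\infty]$ with $\frac1p+\frac1q=1+\frac1r$.

**Theorem 3.** Let the exponents be interior. (a) $Y(G)=Y(N)Y(G/N)$ for every closed connected normal subgroup $N$ of any $G$. (b) For every closed normal $N$: $Y(G)\le Y(N)Y(G/N)$ and $d(G)\ge d(N)+d(G/N)$, with equality in one if and only if in the other; both are strict for $\mathbb Z\subset\mathbb R$. (c) $Y(G)=1$ if and only if $G$ has a compact open subgroup.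

The strict case in (b) is a warning: $Y(\mathbb R)=Y_*<1=Y(\mathbb Z)Y(\mathbb T)$, so equality fails for general extensions.

The work is in Theorem 1. We reduce to connected Lie groups (Sections 5 and 6), bound $Y$ below by functions concentrated near a maximal compact subgroup (Section 7), and bound it above along a chain of subgroups ending in a simple group (Sections 8 to 10). The upper bound rests on an inequality in the plane, proved in Section 4 in more generality than $\mathbb R$ needs.

## 3. Endpoint exponents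

**Proposition 2.** If some $c_i=0$, then $Y(G)=1$ for every $G$.

*Proof.* $Y\le1$ by (3). The cases $c_1=0$, $c_2=0$, $c_3=0$ are $p=1$, $q=1$, $r=\infty$. In each we show $Y\ge1$.

*$p=1$, $q=r<\infty$.* Put $u=xy^{-1}$. By right invariance and (2), $(f\Delta^{-c_2}*g)(x)=\int f(u)\Delta(u)^{1-c_2}g(u^{-1}x)\,du$. Let $0\neq g\in C_c(G)$ and $f=1_U/|U|$ with $U$ shrinking to $e$. The integral is an average of $\Delta(u)^{1-c_2}g(u^{-1}x)$ over $u\in U$. It tends to $g$ uniformly, with supports in a fixed compact set, hence in $L^q$; and $\|f\|_1=1$.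

*$p=1$, $q=r=\infty$.* Then $c_2=1$. For $g=1$ and $f\ge0$ the same formula gives the constant $\|f\|_1$.

*$q=1$, $p=r<\infty$.* Then $c_2=0$. For $0\ne f\in C_c$ and $g=1_U/|U|$ we get $f*g\to f$ in $L^p$. For $p=r=\infty$ take $f=1$, $g\ge0$; then $f*g=\|g\|_1$.

*$r=\infty$, $1<p<\infty$, $q=p'$.* Then $c_2=1/p$. For $0\le f\in C_c$, $f\neq0$, let $k(y)=f(y^{-1})\Delta(y)^{1/p}$. By (2), $\|k\|_p^p=\int(f^p\Delta^{-1})(y^{-1})dy=\int f^p$. Let $g=k^{p-1}$, so $\|g\|_q=\|k\|_p^{p-1}$. The continuous function $f\Delta^{-1/p}*g$ has at $e$ the value $\int f(y^{-1})\Delta(y)^{1/p}g(y)dy=\int kg=\|k\|_p^p=\|f\|_p\|g\|_q$, and its essential supremum is at least this. $\blacksquare$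

From now on the exponents are interior.

## 4. An inequality in the plane, and the constant of the line

On $\mathbb R$, with $\eta=v$ and $\zeta=u+v$, the form is $\iint f_1(\zeta-\eta)f_2(\eta)f_3(\zeta)$. If $F(\zeta,\eta)=\int_{-\infty}^{\zeta-\eta}f_1^p$, then $F_\zeta=-F_\eta=f_1^p(\zeta-\eta)$, and since $p(c_2+c_3)=1$ we may write $f_1(\zeta-\eta)=F_\zeta^{c_3}(-F_\eta)^{c_2}$. The next lemma keeps only this: $F$ increases in $\zeta$ and decreases in $\eta$. It need not be a function of $\zeta-\eta$. That freedom is what we shall need for groups.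

**Lemma 1.** Let $F:\mathbb R^2\to[0,1]$ be $C^1$ with $F_\zeta\ge0$ and $F_\eta\le0$, and let $b,c\ge0$ be continuous on $\mathbb R$ with integral $1$. Then
$$I:=\iint F_\zeta^{\,c_3}(-F_\eta)^{c_2}\,b(\eta)^{a_2}\,c(\zeta)^{a_3}\,d\eta\,d\zeta\le Y_*.$$

*Proof.* Let $\gamma_i$ be the centered Gaussian density of variance $v_i=a_ic_i$, and $\Phi_i$ its distribution function. The plan is to transport $b$ to $\gamma_2$, $c$ to $\gamma_3$, and the values of $F$ to $\gamma_1$, and then to find a map of the plane whose Jacobian dominates the integrand.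

**Step 1: transported coordinates.** Let $E$ be the open set where $F_\zeta>0$, $F_\eta<0$, $b(\eta)>0$, $c(\zeta)>0$. The integrand vanishes off $E$. On $E$ put
$$y=\Phi_2^{-1}\Big(\int_{-\infty}^\eta b\Big),\qquad z=\Phi_3^{-1}\Big(\int_{-\infty}^\zeta c\Big),\qquad\tau=\Phi_1^{-1}(F(\zeta,\eta)).$$
The arguments lie in $(0,1)$, because each of the three functions is strictly monotone in a variable near the point. So $y,z,\tau$ are $C^1$ with
$$y'=\frac{b}{\gamma_2(y)},\quad z'=\frac{c}{\gamma_3(z)},\quad\tau_\zeta=\frac{F_\zeta}{\gamma_1(\tau)},\quad\tau_\eta=\frac{F_\eta}{\gamma_1(\tau)}.$$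
Using $a_1=c_2+c_3$, the integrand of $I$ equals
$$\gamma_1(\tau)^{a_1}\gamma_2(y)^{a_2}\gamma_3(z)^{a_3}\ \tau_\zeta^{c_3}|\tau_\eta|^{c_2}\,y'^{a_2}z'^{a_3}. \tag{9}$$
Define $\Theta:E\to\mathbb R^2$ by
$$\Theta=(\theta_1,\theta_2)=\Big(\frac y{c_2}-\frac\tau{c_1},\ \frac z{c_3}+\frac\tau{c_1}\Big).$$

**Step 2: $\Theta$ is injective.** This is where monotonicity of $F$ is used. Suppose $\Theta$ agrees at $(\zeta,\eta)$ and $(\tilde\zeta,\tilde\eta)$, with values $(y,z,\tau)$ and $(\tilde y,\tilde z,\tilde\tau)$. If $\tilde\tau>\tau$, then $\tilde y>y$ and $\tilde z<z$, hence $\tilde\eta>\eta$ and $\tilde\zeta<\zeta$. By monotonicity on $\mathbb R^2$, $F(\tilde\zeta,\tilde\eta)\le F(\zeta,\eta)$, i.e. $\tilde\tau\le\tau$, a contradiction. The case $\tilde\tau<\tau$ is symmetric. If $\tilde\tau=\tau$, then $\tilde y=y$ and $\tilde z=z$; since $b,c>0$ near the points, $\tilde\eta=\eta$ and $\tilde\zeta=\zeta$.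

**Step 3: the Jacobian dominates the derivatives in (9).** In the variables $(\eta,\zeta)$,
$$\det D\Theta=\Big(\frac{y'}{c_2}+\frac{|\tau_\eta|}{c_1}\Big)\Big(\frac{z'}{c_3}+\frac{\tau_\zeta}{c_1}\Big)-\frac{\tau_\zeta|\tau_\eta|}{c_1^2}=\frac{c_1\,y'z'+c_3\,y'\tau_\zeta+c_2\,|\tau_\eta|z'}{c_1c_2c_3}.$$
Weighted AM–GM with weights $c_1,c_3,c_2$ and (4) give
$$\det D\Theta\ \ge\ \frac{(y'z')^{c_1}(y'\tau_\zeta)^{c_3}(|\tau_\eta|z')^{c_2}}{c_1c_2c_3}=\frac{y'^{a_2}z'^{a_3}\tau_\zeta^{c_3}|\tau_\eta|^{c_2}}{c_1c_2c_3}>0. \tag{10}$$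

**Step 4: the Gaussian factor is bounded by a function of $\Theta$.** Since $v_i=a_ic_i$, $\gamma_i(x)^{a_i}=(2\pi v_i)^{-a_i/2}e^{-x^2/(2c_i)}$. Put $s=\tau/c_1$; then $\tau=c_1s$, $y=c_2(\theta_1+s)$, $z=c_3(\theta_2-s)$. As $\sum c_i=1$,
$$\frac{\tau^2}{c_1}+\frac{y^2}{c_2}+\frac{z^2}{c_3}=s^2+2s(c_2\theta_1-c_3\theta_2)+c_2\theta_1^2+c_3\theta_2^2=(\tau+y-z)^2+Q(\theta),$$
where $Q=c_2\theta_1^2+c_3\theta_2^2-(c_2\theta_1-c_3\theta_2)^2$ and we used $\tau+y-z=s+c_2\theta_1-c_3\theta_2$. The matrix of $Q$ is $\begin{pmatrix}c_2(1-c_2)&c_2c_3\\c_2c_3&c_3(1-c_3)\end{pmatrix}$. Its determinant is $c_2c_3(1-c_2-c_3)=c_1c_2c_3>0$, so $Q$ is positive definite. Dropping the square,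
$$\gamma_1(\tau)^{a_1}\gamma_2(y)^{a_2}\gamma_3(z)^{a_3}\le\prod(2\pi v_i)^{-a_i/2}\,e^{-Q(\Theta)/2}.$$

**Step 5: integrate.** By (9), (10) and Step 4 the integrand is at most $c_1c_2c_3\prod(2\pi v_i)^{-a_i/2}e^{-Q(\Theta)/2}\det D\Theta$. The change of variables formula for the injective $C^1$ map $\Theta$, and $\prod(2\pi)^{-a_i/2}=(2\pi)^{-1}$, give
$$I\le c_1c_2c_3\prod(2\pi v_i)^{-a_i/2}\cdot\frac{2\pi}{\sqrt{c_1c_2c_3}}=\sqrt{c_1c_2c_3}\prod(a_ic_i)^{-a_i/2}=\prod c_i^{(1-a_i)/2}a_i^{-a_i/2}=Y_*.\qquad\blacksquare$$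

In the model case $b=\gamma_2$, $c=\gamma_3$, $F=\Phi_1(\zeta-\eta)$ we have $y=\eta$, $z=\zeta$, $\tau=\zeta-\eta$. All four derivatives have absolute value $1$, and $\tau+y-z=0$, so nothing is lost.

**Corollary 1.** $Y(\mathbb R)=Y_*<1$, and $f_i=\gamma_i^{a_i}$ have unit norm and $T_{\mathbb R}(f_1,f_2,f_3)=Y_*$.

*Proof.* For $f_i\in C_c^+(\mathbb R)$ of unit norm apply Lemma 1 with $F(\zeta,\eta)=\int_{-\infty}^{\zeta-\eta}f_1^p$, $b=f_2^q$, $c=f_3^{r'}$. Then $I=T_{\mathbb R}(f_1,f_2,f_3)$, so $Y(\mathbb R)\le Y_*$.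

For $f_i=\gamma_i^{a_i}$ we have $\|f_i\|_{p_i}^{p_i}=\int\gamma_i=1$, and
$$T_{\mathbb R}=\prod(2\pi v_i)^{-a_i/2}\iint e^{-\frac12\left[(z-y)^2/c_1+y^2/c_2+z^2/c_3\right]}dy\,dz .$$
The quadratic form has determinant $\frac1{c_1c_2}+\frac1{c_1c_3}+\frac1{c_2c_3}=\frac1{c_1c_2c_3}$, so the integral is $2\pi\sqrt{c_1c_2c_3}$ and $T_{\mathbb R}=Y_*$ as in Step 5. Increasing truncations of the $f_i$ in $C_c^+$ and monotone convergence give $Y(\mathbb R)\ge Y_*$.

Finally $Y_*=\iint(\gamma_1\gamma_2)^{c_3}(\gamma_1\gamma_3)^{c_2}(\gamma_2\gamma_3)^{c_1}$ with arguments $\gamma_1(z-y),\gamma_2(y),\gamma_3(z)$. Each product has integral $1$. Equality in Hölder would force the three products to be equal, in particular $\gamma_1(z-y)=\gamma_3(z)$ for all $y,z$, which is false. So $Y_*<1$. $\blacksquare$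

## 5. Open subgroups and normal subgroups

**Lemma 2.** If $O$ is an open subgroup of $G$, then $Y(G)=Y(O)$.

*Proof.* Haar measure and modular function of $O$ are restrictions of those of $G$, so extending functions by $0$ gives $Y(G)\ge Y(O)$.

For the converse let $f_i\in C_c^+(G)$ have unit norm, and let $y,z$ run over representatives of the cosets $G/O$. We cut $T_G$ into copies of $T_O$. Split according to $v\in yO$ and, for each $y$, according to $u\in zOy^{-1}$ (for fixed $y$ these sets partition $G$). Write $v=yk$, $u=zhy^{-1}$ with $h,k\in O$. Then $uv=zhk$, and by (1) and right invariance $dv=\Delta(y)^{-1}dk$, $du=\Delta(z)^{-1}dh$. Hence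
$$T_G=\sum_{y,z}\Delta(y)^{-1+c_2}\Delta(z)^{-1-c_2}\,T_O\big(f_1(z\cdot y^{-1}),f_2(y\,\cdot),f_3(z\,\cdot)\big),$$
with finitely many nonzero terms, since the compact supports of $f_2,f_3$ meet finitely many cosets. Put
$$\alpha(z,y)=\int_{zOy^{-1}}f_1^p,\qquad b(y)=\int_{yO}f_2^q,\qquad c(z)=\int_{zO}f_3^{r'}.$$
The three norms on $O$ are $(\Delta(z)\alpha)^{a_1}$, $(\Delta(y)b)^{a_2}$, $(\Delta(z)c)^{a_3}$. The powers of $\Delta$ cancel: $-1+c_2+a_2=0$ for $y$, and $-1-c_2+a_1+a_3=0$ for $z$ by (4). So by (4) and Hölder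
$$T_G\le Y(O)\sum_{y,z}(\alpha b)^{c_3}(\alpha c)^{c_2}(bc)^{c_1}\le Y(O)\Big(\sum\alpha b\Big)^{c_3}\Big(\sum\alpha c\Big)^{c_2}\Big(\sum bc\Big)^{c_1}=Y(O).$$
For the last equality: for fixed $y$ the sets $zOy^{-1}$ partition $G$, so $\sum_z\alpha(z,y)=1$. For fixed $z$ they partition $G$ as $y$ varies, since $Oy^{-1}$ runs over the right cosets; so $\sum_y\alpha(z,y)=1$. And $\sum b=\sum c=1$. $\blacksquare$

**Lemma 3.** If $N$ is closed normal in $G$ and $Q=G/N$, then $Y(G)\le Y(N)Y(Q)$. If $N$ is compact, $Y(G)=Y(G/N)$.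

*Proof.* **Step 1: Haar measure and modular function.** For $\varphi\in C_c(G)$ the function $\bar u\mapsto\int_N\varphi(nu)\,dn$ is well defined on $Q$ (right invariance on $N$) and lies in $C_c(Q)$. The functional $\int_Qd\bar u\int_N\varphi(nu)dn$ is right invariant, so we normalize Haar measure of $G$ to be it. Define $\delta$ by $\int_N\varphi(unu^{-1})dn=\delta(u)\int_N\varphi$. Writing $un x=(unu^{-1})ux$,
$$\int_G\varphi(ux)dx=\int_Q d\bar x\int_N\varphi(unu^{-1}\cdot ux)\,dn=\delta(u)\Delta_Q(\bar u)\int_G\varphi ,$$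
so $\Delta_G(u)=\delta(u)\Delta_Q(\bar u)$. For $m\in N$, $\delta(m)=\Delta_N(m)$ by right invariance and (1), so $\Delta_G|_N=\Delta_N$.

**Step 2: freeze the classes in $Q$.** Since $nu\,mv=n(umu^{-1})uv$, substituting $m'=umu^{-1}$ (which produces the factor $\delta(u)$) gives
$$T_G=\int_Q\!\int_Qd\bar u\,d\bar v\ \delta(u)\Delta_G(u)^{-c_2}\,T_N\big(f_1(\cdot\,u),\,f_2(u^{-1}\cdot\,uv),\,f_3(\cdot\,uv)\big).$$
Let $F_i(\bar u)=\|f_i(\cdot\,u)\|_{L^{p_i}(N)}$. By Step 1, $F_i^{p_i}\in C_c^+(Q)$, hence $F_i\in C_c^+(Q)$, and $\|F_i\|_{p_i}=\|f_i\|_{p_i}$. The second function on $N$ has norm $\delta(u)^{-a_2}F_2(\bar v)$, because $\int_Nf_2(u^{-1}m'u\,v)^qdm'=\delta(u)^{-1}\int_Nf_2(mv)^qdm$. As $1-a_2=c_2$, we have $\delta(u)^{1-a_2}\Delta_G(u)^{-c_2}=\Delta_Q(\bar u)^{-c_2}$. Hence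
$$T_G\le Y(N)\,T_Q(F_1,F_2,F_3)\le Y(N)Y(Q)\prod\|f_i\|_{p_i}.$$

**Step 3: compact $N$.** Give $N$ total mass $1$. Testing on $\varphi=1$ shows $\delta=1$, so $\Delta_G(u)=\Delta_Q(\bar u)$. Pulling back functions of $C_c^+(Q)$ gives functions of $C_c^+(G)$ with the same norms and the same $T$. So $Y(G)\ge Y(Q)$, while $Y(G)\le Y(N)Y(Q)\le Y(Q)$. $\blacksquare$

## 6. Additivity of $d$, and the reduction to connected Lie groups

**Textbook facts.** Let $L$ be a connected Lie group. Its maximal compact subgroups $K$ are connected and conjugate, every compact subgroup lies in one, and $L$ is homeomorphic to $K\times\mathbb R^{d(L)}$ (Cartan–Malcev–Iwasawa–Mostow). A compact connected Lie group $K$ is rationally homotopy equivalent to a product of odd spheres $\prod S^{n_i}$ with $\sum n_i=\dim K$ (Hopf–Serre). Since $\pi_j(S^n)\otimes\mathbb Q$ for odd $n$ is $\mathbb Q$ for $j=n$ and $0$ for other $j\ge1$, we get $\pi_j(K)\otimes\mathbb Q=0$ for even $j\ge2$, and $\sum_jj\dim(\pi_j(K)\otimes\mathbb Q)=\dim K$.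 As $L$ and $K$ have the same homotopy groups,
$$d(L)=\dim L-\sum_{j\ge1}j\,\dim_{\mathbb Q}\big(\pi_j(L)\otimes\mathbb Q\big). \tag{11}$$
In particular, *if $L$ is homeomorphic to $K'\times\mathbb R^m$ with $K'$ any compact connected Lie group, then $d(L)=m$.* So $d(\widetilde{SL}(2,\mathbb R))=3$. For $SL(2,\mathbb R)$, homeomorphic to $S^1\times\mathbb R^2$, (11) reads $3-1=2$.

**Lemma 4.** (a) If $M$ is a closed connected normal subgroup of a connected Lie group $L$, then $d(L)=d(M)+d(L/M)$. (b) If $C$ is compact normal in a connected Lie group $L$, then $d(L/C)=d(L)$; hence $d$ is well defined for connected groups. (c) If $M$ is a closed connected normal subgroup of a connected locally compact group $C$, then $d(C)=d(M)+d(C/M)$.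

*Proof.* (a) Take the exact homotopy sequence of $M\to L\to L/M$ and tensor with $\mathbb Q$ (the $\pi_1$'s are abelian). All terms of even degree $\ge2$ vanish, and $\pi_0(M)=0$. So for odd $j$
$$0\to\pi_j(M)\otimes\mathbb Q\to\pi_j(L)\otimes\mathbb Q\to\pi_j(L/M)\otimes\mathbb Q\to0$$
is exact. Dimensions are additive; use (11).

(b) $C$ lies in some maximal compact subgroup $K$. A compact subgroup of $L/C$ containing $K/C$ has the form $K'/C$ with $K'\supset K$, and $K'$ is compact because $C$ is. So $K'=K$, and $K/C$ is maximal compact in $L/C$. Thus $d(L/C)=\dim L/C-\dim K/C=\dim L-\dim K$. Now let $C$ be a connected group with Lie quotients $C/N_1,C/N_2$ by compact normal subgroups. The Lie group $C/(N_1N_2)$ is a quotient of each by a compact normal subgroup. So $d(C/N_1)=d(C/(N_1N_2))=d(C/N_2)$.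

(c) Let $N\subset C$ be compact normal with $C/N$ Lie. Then $MN$ is closed. Since $N$ is compact, $C\to C/N$ is a closed map, so its restriction $M\to MN/N$ is closed, hence a quotient map, and $M/(M\cap N)\cong MN/N$. This is a closed connected normal subgroup of the Lie group $C/N$, so it is Lie and $d(M)=d(MN/N)$. Next, $(C/N)/(MN/N)\cong C/MN\cong(C/M)/(MN/M)$ with $MN/M$ compact, so $d(C/M)=d(C/MN)$. Apply (a) to $MN/N\subset C/N$. $\blacksquare$

**Lemma 5.** For every $G$ there are an open subgroup $G_1\supset G_0$ with $G_1/G_0$ compact and a compact normal subgroup $C$ of $G_0$ such that $L=G_0/C$ is a connected Lie group and $Y(G)=Y(L)$; by definition $d(G)=d(L)$.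

*Proof.* By van Dantzig's theorem the totally disconnected group $G/G_0$ has a compact open subgroup; let $G_1$ be its preimage. By Gleason–Yamabe there is a compact normal $N\subset G_1$ with $G_1/N$ Lie. The map $G_1\to G_1/N$ is closed, so $G_0N/N$ is a closed connected subgroup of $G_1/N$.

We claim it is the identity component. The group $(G_1/N)/(G_0N/N)\cong G_1/G_0N$ is Lie. It is also a quotient of the profinite group $G_1/G_0$ by a closed normal subgroup, hence profinite. A compact totally disconnected Lie group is finite. So $G_0N/N$ is open, and being connected it equals $(G_1/N)_0$. As in Lemma 4(c), closedness of $G_1\to G_1/N$ gives $G_0N/N\cong G_0/(G_0\cap N)$. Put $C=G_0\cap N$. By Lemma 2, Lemma 3 and Lemma 2 again,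
$$Y(G)=Y(G_1)=Y(G_1/N)=Y((G_1/N)_0)=Y(G_0/C).\qquad\blacksquare$$

## 7. The lower bound: concentration near a maximal compact subgroup

**Proposition 3.** $Y(G)\ge Y_*^{d(G)}$ for every connected Lie group $G$.

On $\mathbb R^d$ near-extremizers may be shrunk to a point. On a compact group they must be spread out. On $G$ we do both: constant along a maximal compact subgroup $K$, and shrinking transversally to it. The twist that blocked us in Section 1 is now by $\mathrm{Ad}(K)$ on a Euclidean space, and radial Gaussians ignore it.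

*Proof.* **Step 1: coordinates near $K$.** Let $d=d(G)$ and $\mathfrak g=\mathfrak k\oplus\mathfrak p$ with $\mathfrak p\cong\mathbb R^d$ an $\mathrm{Ad}(K)$-invariant complement carrying an $\mathrm{Ad}(K)$-invariant inner product. For a small ball $B\subset\mathfrak p$ the map $\Psi(X,k)=\exp(X)k$ is a diffeomorphism of $B\times K$ onto a neighborhood of $K$: it is a local diffeomorphism along $\{0\}\times K$ and injective there, and $K$ is compact. Since $\Psi(X,kk_0)=\Psi(X,k)k_0$, right Haar measure in these coordinates is $J(X)\,dX\,dk$, where $dk$ has mass $1$, $J$ is continuous, and we normalize $J(0)=1$.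

**Step 2: test functions.** Let $0\ne\varphi_i\in C_c^+(\mathfrak p)$ be radial. For small $\varepsilon$ let $f_i^\varepsilon(\exp(X)k)=\varphi_i(X/\varepsilon)$ on $\Psi(B\times K)$ and $0$ elsewhere. Then $\int(f_i^\varepsilon)^{p_i}=\int\varphi_i(X/\varepsilon)^{p_i}J(X)dX$, so $\|f_i^\varepsilon\|_{p_i}=\varepsilon^{da_i}(\|\varphi_i\|_{p_i}+o(1))$.

**Step 3: the product in these coordinates.** For $u=\exp(\varepsilon X)k$, $v=\exp(\varepsilon Y)k'$,
$$uv=\exp(\varepsilon X)\exp(\varepsilon\,\mathrm{Ad}(k)Y)\,kk'.$$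
The $B$-component of $\Psi^{-1}(\exp a\exp b)$ is smooth in $(a,b)\in\mathfrak p^2$ near $0$, vanishes at $0$, and has differential $(a,b)\mapsto a+b$ there. Hence $\exp(\varepsilon X)\exp(\varepsilon Y')=\exp(\varepsilon Z)\kappa$ with $\kappa\in K$ and $Z=Z_\varepsilon(X,Y')\to X+Y'$ uniformly on compacta. So $f_3^\varepsilon(uv)=\varphi_3(Z_\varepsilon(X,\mathrm{Ad}(k)Y))$.

**Step 4: the limit.** Since $K$ is compact, $\Delta|_K=1$. Therefore
$$\varepsilon^{-2d}T_G(f_1^\varepsilon,f_2^\varepsilon,f_3^\varepsilon)=\int_K\!\iint\varphi_1(X)\varphi_2(Y)\,\varphi_3\big(Z_\varepsilon(X,\mathrm{Ad}(k)Y)\big)\,\Delta(\exp\varepsilon X)^{-c_2}J(\varepsilon X)J(\varepsilon Y)\,dX\,dY\,dk.$$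
The integrand lives on the fixed compact set $\operatorname{supp}\varphi_1\times\operatorname{supp}\varphi_2\times K$ and converges uniformly, as $\varphi_3$ is uniformly continuous. Because $\varphi_2$ and $dY$ are $\mathrm{Ad}(K)$-invariant, the limit is
$$\int_K\!\iint\varphi_1(X)\varphi_2(Y)\varphi_3(X+\mathrm{Ad}(k)Y)\,dX\,dY\,dk=T_{\mathbb R^d}(\varphi_1,\varphi_2,\varphi_3).$$
As $\sum a_i=2$, the powers of $\varepsilon$ cancel in the quotient, and $Y(G)\ge T_{\mathbb R^d}(\varphi_1,\varphi_2,\varphi_3)/\prod\|\varphi_i\|_{p_i}$. Let $\varphi_i$ increase, through radial truncations, to the isotropic Gaussian $\prod_{j=1}^d\gamma_i(x_j)^{a_i}$. By Corollary 1 in each coordinate and monotone convergence, the right side tends to $Y_*^d$. $\blacksquare$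

## 8. The upper bound through normal subgroups, and where it stalls

We want $Y(G)\le Y_*^{d(G)}$ for connected Lie groups $G$. If this bound holds for a closed connected normal subgroup $M$ and for $G/M$, it holds for $G$, by Lemmas 3 and 4(a):
$$Y(G)\le Y(M)Y(G/M)\le Y_*^{d(M)+d(G/M)}=Y_*^{d(G)}. \tag{12}$$
It holds for $\mathbb R$ (Corollary 1) and for compact groups ($d=0$, $Y\le1$), hence for $\mathbb R^a\times\mathbb T^b$.

**Solvable groups.** Let $G$ be connected solvable; induct on $\dim G$. The last nonzero term of the derived series of $\mathfrak g$ is an abelian ideal. The closure of its analytic subgroup is a nontrivial closed connected abelian normal subgroup, so of the form $\mathbb R^a\times\mathbb T^b$. The quotient is solvable of smaller dimension. Now use (12). In particular: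
$$\text{if } S \text{ is a connected solvable Lie group homeomorphic to }\mathbb R^m,\text{ then }Y(S)\le Y_*^m. \tag{13}$$

**Reduction to simple groups.** The radical is closed, connected, normal and solvable, so by (12) we may assume $G$ semisimple. Suppose $\mathfrak g=\mathfrak s_1\oplus\mathfrak s'$ with $\mathfrak s_1$ a simple ideal and $\mathfrak s'\ne0$ an ideal. The centralizer $\{g:\mathrm{Ad}(g)|_{\mathfrak s'}=1\}$ is closed, and normal because $\mathfrak s'$ is $\mathrm{Ad}(G)$-invariant. Its Lie algebra is $\mathfrak s_1$. So its identity component is a closed connected normal subgroup with Lie algebra $\mathfrak s_1$, and the quotient has Lie algebra $\mathfrak s'$. By (12) and induction on the number of simple ideals we may assume $\mathfrak g$ simple. If $\mathfrak g$ is compact, $G$ is compact by Weyl's theorem, and we are done. Semisimple groups are unimodular, since the differential of $\log\Delta$ kills $[\mathfrak g,\mathfrak g]=\mathfrak g$.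

**Where it stalls.** A noncompact simple group has no useful closed connected normal subgroups. It does have the Iwasawa factorization, for instance $SL(2,\mathbb R)=PH$ with $P=SO(2)$ and $H$ the upper triangular matrices with positive diagonal. Neither factor is normal. But a Hölder argument like that of Lemma 2, with the discrete sums replaced by integrals over $P$, will give $Y(G)\le Y(H)$ (Lemma 6(i) below). Here $H$ is solvable and homeomorphic to $\mathbb R^2$, so $Y(SL(2,\mathbb R))\le Y_*^2$, which is right since $d=2$.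

Now pass to $G=\widetilde{SL}(2,\mathbb R)$. The group $P$ unwinds to a line, $H$ is unchanged, and the same argument again gives $Y(G)\le Y_*^2$. But Proposition 3 gives only $Y(G)\ge Y_*^3$. We need a factor $Y_*$ for the line $P$, and Hölder over $P$ gives no factor.

**The way past.** In the Hölder argument two functions $\alpha_0(s,t)$ and $\alpha_1(s,t)$ on $P\times P$ appear, of which only the marginals are used. When $P$ is a line they are tied together. $G$ acts on the line $G/H\cong P$ by increasing homeomorphisms, and $\alpha_0$, $-\alpha_1$ are the two partial derivatives of the single function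
$$F(\zeta,\eta)=\int_Gf_1(g)^p\,1[g\cdot\eta<\zeta]\,dg .$$
This function increases in $\zeta$ and decreases in $\eta$, though it is not a function of $\zeta-\eta$. Lemma 1 was proved for exactly such functions. (For $\widetilde{SL}(2,\mathbb R)$ the line is the universal cover of the circle of rays in $\mathbb R^2$: $H$ is the stabilizer in $SL(2,\mathbb R)$ of the ray through $(1,0)$.)

## 9. Factorizations $G=PH$

**Lemma 6.** Let $G$ be unimodular, and let $P,H$ be closed subgroups, $P$ unimodular, such that $P\times H\to G$, $(s,h)\mapsto sh$, is a homeomorphism. Then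
(i) $Y(G)\le Y(H)$;
(ii) if moreover $P\cong\mathbb R$ and $G$ is connected, $Y(G)\le Y_*\,Y(H)$.

*Proof.* **Step 1: Haar measure.** In the coordinates $(s,h)$, Haar measure of $G$ is invariant under $(s,h)\mapsto(s_0s,hh_0^{-1})$. After the change $h\mapsto h^{-1}$ these maps are the left translations of the group $P\times H$. So by uniqueness the measure is a multiple of (left Haar on $P$)$\times$(right Haar on $H$). We normalize $dg=ds\,dh$, with $ds$ bi-invariant.

**Step 2: reduce to a form on $H$.** Let $f_i\in C_c^+(G)$ have unit norms. As $\Delta_G=1$, putting $v=y$, $u=zy^{-1}$ gives $T_G=\iint f_1(zy^{-1})f_2(y)f_3(z)\,dy\,dz$. Write $y=th_2$, $z=sh_3$, and then $h_3=hh_2$: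
$$T_G=\iint_{P\times P}ds\,dt\iint_{H\times H}f_1(sht^{-1})f_2(th_2)f_3(shh_2)\,dh\,dh_2=\iint T_H\big(f_1(s\cdot t^{-1})\Delta_H^{c_2},\,f_2(t\,\cdot),\,f_3(s\,\cdot)\big)\,ds\,dt.$$
The factor $\Delta_H^{c_2}$ compensates for the weight in $T_H$. Put
$$b(t)=\int_Hf_2(th)^qdh,\qquad c(s)=\int_Hf_3(sh)^{r'}dh,$$
which are continuous with integral $1$ over $P$, and
$$\alpha_0(s,t)=\int_Hf_1(sht^{-1})^p\,dh,\qquad\alpha_1(s,t)=\int_Hf_1(sht^{-1})^p\,\Delta_H(h)\,dh .$$
These are finite and continuous, because for $(s,t)$ in a compact set $h$ is confined to a compact set.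

**Step 3: the weighted norm.** Let $\theta=pc_2=c_2/a_1=c_2/(c_2+c_3)\in(0,1)$. Hölder gives $\int f_1(sht^{-1})^p\Delta_H^\theta\,dh\le\alpha_0^{1-\theta}\alpha_1^\theta$. Raising to the power $a_1=1/p$,
$$\big\|f_1(s\cdot t^{-1})\Delta_H^{c_2}\big\|_p\le\alpha_0^{(1-\theta)a_1}\alpha_1^{\theta a_1}=\alpha_0^{c_3}\alpha_1^{c_2}.$$
Therefore
$$T_G\le Y(H)\iint\alpha_0(s,t)^{c_3}\,\alpha_1(s,t)^{c_2}\,b(t)^{a_2}\,c(s)^{a_3}\,ds\,dt. \tag{14}$$

**Step 4: proof of (i), using marginals only.** First, $\int\alpha_0(s,t)ds=\int_Gf_1(gt^{-1})^pdg=1$. Next, by (2) on $H$ and then unimodularity of $G$,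
$$\int\alpha_1(s,t)\,dt=\iint f_1(sh^{-1}t^{-1})^p\,dh\,dt=\int_Gf_1(sg^{-1})^p\,dg=1 .$$
By (4) the integrand in (14) is $(\alpha_0b)^{c_3}(\alpha_1c)^{c_2}(bc)^{c_1}$, and $\iint\alpha_0b=\iint\alpha_1c=\iint bc=1$. Hölder gives $T_G\le Y(H)$.

**Step 5: proof of (ii), the order on $G/H$.** Write $P=\{l_t:t\in\mathbb R\}$ with $ds,dt$ Lebesgue. Since $P\times H\to G$ is a homeomorphism, $t\mapsto l_tH$ identifies $\mathbb R$ with $G/H$, and $G$ acts continuously on $\mathbb R$ by $gl_t\in l_{g\cdot t}H$. Each $g$ acts as a homeomorphism of $\mathbb R$, so monotonically. The function $g\mapsto g\cdot1-g\cdot0$ is continuous, never zero, and equals $1$ at $e$. As $G$ is connected it is positive everywhere: all $g$ act increasingly.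

Let $F(\zeta,\eta)=\int_Gf_1(g)^p\,1[g\cdot\eta<\zeta]\,dg\in[0,1]$. Substitute $g=xl_\eta^{-1}$ with $x=l_sh$. Then $g\cdot\eta=x\cdot0=s$, and
$$F(\zeta,\eta)=\int_{-\infty}^\zeta\int_Hf_1(l_shl_\eta^{-1})^p\,dh\,ds=\int_{-\infty}^\zeta\alpha_0(l_s,l_\eta)\,ds .$$
Because $g$ is increasing, $g\cdot\eta<\zeta$ is the same as $g^{-1}\cdot\zeta>\eta$. Substitute $g=l_\zeta x^{-1}$ with $x=l_sh$ (allowed by unimodularity). Then $g^{-1}\cdot\zeta=x\cdot0=s$, and with (2) on $H$
$$F(\zeta,\eta)=\int_{\eta}^\infty\int_Hf_1(l_\zeta h^{-1}l_s^{-1})^p\,dh\,ds=\int_\eta^\infty\alpha_1(l_\zeta,l_s)\,ds .$$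
As $\alpha_0,\alpha_1$ are continuous, $F$ is $C^1$ with $F_\zeta(\zeta,\eta)=\alpha_0(l_\zeta,l_\eta)\ge0$ and $-F_\eta(\zeta,\eta)=\alpha_1(l_\zeta,l_\eta)\ge0$. So the double integral in (14) is the integral $I$ of Lemma 1, with $\zeta=s$, $\eta=t$, and is at most $Y_*$. $\blacksquare$

**The group $\widetilde{SL}(2,\mathbb R)$.** Let $(e,h,f)$ be the standard basis of $\mathfrak{sl}(2,\mathbb R)$, with $[h,e]=2e$, $[h,f]=-2f$, $[e,f]=h$. Let $P=\exp\mathbb R(e-f)\cong\mathbb R$ and $H=\exp(\mathbb Rh)\exp(\mathbb Re)$. By the Iwasawa decomposition $P\times H\to G$ is a homeomorphism. $H$ is solvable and homeomorphic to $\mathbb R^2$, so (13) and Lemma 6(ii) give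
$$Y(\widetilde{SL}(2,\mathbb R))\le Y_*\cdot Y_*^2=Y_*^3. \tag{15}$$

## 10. Simple noncompact groups

**Proposition 4.** $Y(G)\le Y_*^{d(G)}$ for every connected Lie group $G$.

By Section 8 it remains to treat $\mathfrak g$ simple and noncompact.

**Notation and recalled facts.** Let $\theta$ be a Cartan involution, $\mathfrak g=\mathfrak k\oplus\mathfrak p$, and $B$ the Killing form: negative definite on $\mathfrak k$, positive definite on $\mathfrak p$, with $\mathfrak k\perp\mathfrak p$. The form $B_\theta(X,Y)=-B(X,\theta Y)$ is positive definite. Let $\mathfrak a\subset\mathfrak p$ be maximal abelian, $\mathfrak m=Z_{\mathfrak k}(\mathfrak a)$, and $\mathfrak g=\mathfrak g_0\oplus\bigoplus_\mu\mathfrak g_\mu$ the restricted root decomposition, with $\mathfrak g_0=\mathfrak m\oplus\mathfrak a$. Choose positive roots $\Sigma^+$ and let $\mathfrak n=\bigoplus_{\mu\in\Sigma^+}\mathfrak g_\mu$. We use: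

- $[\mathfrak g_\mu,\mathfrak g_\nu]\subset\mathfrak g_{\mu+\nu}$, $\theta\mathfrak g_\mu=\mathfrak g_{-\mu}$, and $B$ pairs $\mathfrak g_\mu$ with $\mathfrak g_{-\mu}$ nondegenerately; $\mathfrak k=\mathfrak m\oplus\{Z+\theta Z:Z\in\mathfrak n\}$.
- Every positive root is a nonnegative integer combination of the (linearly independent) simple roots. The sum of coefficients is its height. A simple root is not a sum of two positive roots.
- For $X\in\mathfrak g_\lambda$, $[X,\theta X]=B(X,\theta X)A_\lambda$, where $A_\lambda\in\mathfrak a$ is dual to $\lambda$ under $B$, and $B(X,\theta X)<0$ if $X\ne0$. So after rescaling $X$, the elements $e=X$, $f=-\theta X$, $h=[e,f]$ form an $\mathfrak{sl}_2$-triple with $\lambda(h)=2$.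
- In a finite-dimensional $\mathfrak{sl}_2$-module: a vector of positive weight killed by $f$ is $0$; $e^2$ is injective on the weight space $-2$; if $v\ne0$ has weight $m$ and $ev=0$, then $f^jv\neq0$ for $0\le j\le m$, and $ef^jv\ne0$ for $1\le j\le m$.
- Iwasawa decomposition, valid for every connected semisimple Lie group, also with infinite center: $K_*\times A\times N\to G$ is a diffeomorphism, with $K_*$ the closed analytic subgroup of $\mathfrak k$. $AN$ is closed, solvable, homeomorphic to $\mathbb R^{\dim AN}$.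

**If $K_*$ is compact.** Then $G$ is homeomorphic to $K_*\times\mathbb R^{\dim AN}$, so $d(G)=\dim AN$ by the remark after (11). Lemma 6(i) with $P=K_*$, $H=AN$ and (13) give $Y(G)\le Y(AN)\le Y_*^{\dim AN}$.

**If $K_*$ is noncompact: one extra line.** The purpose of this step is to split $K_*$ into a compact group and a line. Since $B$ is negative definite on $\mathfrak k$, $\mathfrak k=\mathfrak z(\mathfrak k)\oplus[\mathfrak k,\mathfrak k]$ with $[\mathfrak k,\mathfrak k]$ zero or semisimple compact. If $\mathfrak z(\mathfrak k)$ were $0$, $K_*$ would be compact by Weyl. So $\mathfrak z(\mathfrak k)\ne0$. We show that its dimension is $1$.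

*$\mathfrak p$ is an irreducible $\mathfrak k$-module.* Let $0\neq\mathfrak p'\subset\mathfrak p$ be $\mathfrak k$-invariant and $\mathfrak p''$ its $B$-orthogonal complement in $\mathfrak p$, also $\mathfrak k$-invariant. For $X'\in\mathfrak p'$, $X''\in\mathfrak p''$, $T\in\mathfrak k$ we have $B([X',X''],T)=B(X',[X'',T])=0$, and $[X',X'']\in\mathfrak k$, so $[\mathfrak p',\mathfrak p'']=0$. By Jacobi $[\mathfrak p'',[\mathfrak p',\mathfrak p']]=0$. Also $[\mathfrak p',[\mathfrak p',\mathfrak p']]\subset[\mathfrak p',\mathfrak k]\subset\mathfrak p'$, and $\mathfrak k$ preserves $\mathfrak p'+[\mathfrak p',\mathfrak p']$. So $\mathfrak p'+[\mathfrak p',\mathfrak p']$ is a nonzero ideal, hence equals $\mathfrak g$, and $\mathfrak p'=\mathfrak p$.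

*$\dim\mathfrak z(\mathfrak k)\le1$.* The algebra $\mathfrak z(\mathfrak k)$ acts on $\mathfrak p$ faithfully, since an element of $\mathfrak z(\mathfrak k)$ killing $\mathfrak p$ is central in $\mathfrak g$. It acts by $B$-skew operators that commute with each other and lie in the commutant of $\mathfrak k$, which by Schur and Frobenius is $\mathbb R$, $\mathbb C$ or $\mathbb H$. So $\mathfrak z(\mathfrak k)$ embeds in a commutative subfield, a copy of $\mathbb R$ or $\mathbb C$, and meets the scalars $\mathbb R\cdot1$ only in $0$, because a skew scalar is $0$. Its dimension is at most $1$.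

Let $K_1$ be the analytic subgroup of $[\mathfrak k,\mathfrak k]$. It is compact (Weyl) and normal in $K_*$. The quotient $K_*/K_1$ is connected, one-dimensional and noncompact, so $K_*/K_1\cong\mathbb R$. Let $\chi:\mathfrak k\to\mathbb R$ be the differential of $K_*\to\mathbb R$; then $\ker\chi=[\mathfrak k,\mathfrak k]$.

Let $E\in\mathfrak k$ with $\chi(E)\ne0$. The composite $t\mapsto\exp tE\mapsto t\chi(E)\in\mathbb R$ shows that $t\mapsto\exp tE$ is, up to scaling, a continuous section of $K_*\to\mathbb R$. So $D=\exp\mathbb RE$ is a closed subgroup isomorphic to $\mathbb R$ via $t\mapsto\exp tE$, and $K_1\times D\to K_*$ is a homeomorphism. Hence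
$$K_1\times D\times A\times N\to G\ \text{ is a homeomorphism},\qquad d(G)=\dim AN+1, \tag{16}$$
the second by the remark after (11).

**Claim.** If for some such $E$ the set $H=DAN$ is a subgroup with $Y(H)\le Y_*^{\dim AN+1}$, then $Y(G)\le Y_*^{d(G)}$. Indeed, by (16) $H$ is closed and $K_1\times H\to G$ is a homeomorphism; apply Lemma 6(i) with $P=K_1$.

So everything depends on choosing the direction $E$ so that $DAN$ is a group.

**Case 1: $\chi|_{\mathfrak m}\neq0$.** Take $E\in\mathfrak m$ with $\chi(E)\ne0$. Then $D$ centralizes $A$ and normalizes $N$, so $H=DAN$ is a connected solvable group, homeomorphic to $\mathbb R^{\dim AN+1}$. By (13) the Claim applies. An example is $\mathfrak{su}(n,1)$, $n\ge2$: $\mathfrak k$ consists of the $\mathrm{diag}(U,w)$ with $U\in\mathfrak u(n)$, $w=-\operatorname{tr}U$, and $\chi$ is proportional to $w/i$. With $\mathfrak a$ spanned by $E_{n,n+1}+E_{n+1,n}$, $\mathfrak m$ consists of the $\mathrm{diag}(V,w,w)$ with $V\in\mathfrak u(n-1)$ and $\operatorname{tr}V=-2w$,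 where $w$ is arbitrary in $i\mathbb R$.

**Case 2: $\chi|_{\mathfrak m}=0$.** This happens for $\mathfrak{sp}(2n,\mathbb R)$, where $\mathfrak m=0$. We look for $E$ of the form $X+\theta X$ with $X$ in a simple root space; then $D$ becomes the "rotation" subgroup of a copy of $\widetilde{SL}(2,\mathbb R)$.

**Step 1: some simple $\lambda$ and $X\in\mathfrak g_\lambda$ have $\chi(X+\theta X)\ne0$.** First we show that for nonsimple $\mu\in\Sigma^+$
$$\mathfrak g_\mu=\sum_{\lambda\text{ simple}}[\mathfrak g_\lambda,\mathfrak g_{\mu-\lambda}], \tag{17}$$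
where $\mathfrak g_{\mu-\lambda}=0$ if $\mu-\lambda$ is not a root. Let $Z\in\mathfrak g_\mu$ be $B_\theta$-orthogonal to the right side. Then $B([\theta Z,X],Y)=B(\theta Z,[X,Y])=0$ for $X\in\mathfrak g_\lambda$, $Y\in\mathfrak g_{\mu-\lambda}$. Since $[\theta Z,X]\in\mathfrak g_{\lambda-\mu}$, which $B$ pairs nondegenerately with $\mathfrak g_{\mu-\lambda}$, we get $[\theta Z,X]=0$. Applying $\theta$, $[\theta X,Z]=0$ for all $X\in\mathfrak g_\lambda$, $\lambda$ simple. Because $\langle\mu,\mu\rangle>0$ and $\mu$ is a nonnegative combination of simple roots, some simple $\lambda$ has $\langle\mu,\lambda\rangle>0$. Take $0\ne X\in\mathfrak g_\lambda$. Under the $\mathfrak{sl}_2$ spanned by $X,\theta X,[X,\theta X]$, $Z$ has positive weight and is killed by the lowering operator. So $Z=0$.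

Now suppose $\chi(X+\theta X)=0$ for all $X$ in simple root spaces. We show by induction on the height of $\mu\in\Sigma^+$ that $\chi(Z+\theta Z)=0$ for all $Z\in\mathfrak g_\mu$. For simple $\mu$ this is the assumption. For nonsimple $\mu$, by (17), it suffices to take $Z=[X,Y]$ with $X\in\mathfrak g_\lambda$, $\lambda$ simple, $Y\in\mathfrak g_\nu$, and $\nu=\mu-\lambda$ a root. Then $\nu\in\Sigma^+$: either $\mu$ has a positive coefficient on another simple root, which $\nu$ inherits, or $\mu=k\lambda$ with $k\ge2$. We have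
$$[X+\theta X,Y+\theta Y]=(Z+\theta Z)+(W+\theta W),\qquad W=[X,\theta Y]\in\mathfrak g_{\lambda-\nu},$$
and $\chi$ kills the left side, which is in $[\mathfrak k,\mathfrak k]$. There are three possibilities.

- If $\lambda=\nu$, then $W+\theta W\in\mathfrak k\cap\mathfrak g_0=\mathfrak m$, where $\chi=0$.
- If $\lambda-\nu$ is a root, it is negative, since a simple root is not a sum of two positive roots. Then $\theta W\in\mathfrak g_{\nu-\lambda}$ with $\nu-\lambda$ positive of smaller height than $\mu$, and $\chi(W+\theta W)=0$ by induction.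
- Otherwise $W=0$.

So $\chi(Z+\theta Z)=0$. Since $\mathfrak k=\mathfrak m\oplus\{Z+\theta Z:Z\in\mathfrak n\}$, this gives $\chi=0$, a contradiction.

**Step 2: we may take $X$ to be $\mathfrak m$-fixed.** $\mathfrak m$ acts on $\mathfrak g_\lambda$ by $B_\theta$-skew maps, so the orthogonal complement of $[\mathfrak m,\mathfrak g_\lambda]$ is the fixed space: $\mathfrak g_\lambda=\mathfrak g_\lambda^{\mathfrak m}\oplus[\mathfrak m,\mathfrak g_\lambda]$. For $M\in\mathfrak m$, $Y\in\mathfrak g_\lambda$, $\chi([M,Y]+\theta[M,Y])=\chi([M,Y+\theta Y])=0$. So replacing $X$ by its component in $\mathfrak g_\lambda^{\mathfrak m}$ does not change $\chi(X+\theta X)$. Rescale so that $e=X$, $f=-\theta X$, $h=[e,f]\in\mathfrak a$ is an $\mathfrak{sl}_2$-triple; then $\lambda(h)=2$. Put $\mathfrak l=\langle e,f,h\rangle$ and $E=e-f=X+\theta X$. Then $\chi(E)\ne0$.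

**Step 3: $\mathfrak g_\lambda=\mathbb RX$.** Let $Y\in\mathfrak g_\lambda$ with $B_\theta(X,Y)=0$. For $A'\in\mathfrak a$, $B([X,\theta Y],A')=\lambda(A')B(X,\theta Y)=0$. So $[X,\theta Y]\in\mathfrak g_0=\mathfrak m\oplus\mathfrak a$ is orthogonal to $\mathfrak a$. Since $\mathfrak m\perp\mathfrak a$ and $B>0$ on $\mathfrak a$, it lies in $\mathfrak m$. As $X$ is $\mathfrak m$-fixed, $[X,[X,\theta Y]]=0$. But $\theta Y$ has $h$-weight $-2$, and $(\operatorname{ad}e)^2$ is injective on weight $-2$. So $Y=0$.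

**Step 4: $k\lambda$ is not a root for $k\ge2$.** Otherwise let $k\ge2$ be maximal with $\mathfrak g_{k\lambda}\ne0$, and $0\ne Z\in\mathfrak g_{k\lambda}$. Then $\operatorname{ad}e$ kills $Z$, which has weight $2k$. So $(\operatorname{ad}f)^{k-1}Z$ is nonzero, and not killed by $\operatorname{ad}e$ (here $1\le k-1\le2k$). But it lies in $\mathfrak g_\lambda=\mathbb Re$, which $\operatorname{ad}e$ kills. This is a contradiction.

**Step 5: $H=DAN$ is a group.** Let $\mathfrak n'=\bigoplus_{\mu\in\Sigma^+\setminus\{\lambda\}}\mathfrak g_\mu$ and $\mathfrak a'=\ker\lambda\subset\mathfrak a$. By Step 4 every $\mu\in\Sigma^+\setminus\{\lambda\}$ has a positive coefficient on some simple root other than $\lambda$. So $\mu\pm\lambda$, if a root, still has it and lies in $\Sigma^+\setminus\{\lambda\}$; the same holds for sums of two such $\mu$. Hence $\mathfrak n'$ is a subalgebra normalized by $\mathfrak l$; $\mathfrak a'$ commutes with $\mathfrak l$ and normalizes $\mathfrak n'$. By Step 3 and $\lambda(h)=2$,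
$$\mathfrak n=\mathbb Re\oplus\mathfrak n'\ (\mathfrak n'\text{ an ideal of }\mathfrak n),\qquad\mathfrak a=\mathbb Rh\oplus\mathfrak a'.$$
Let $A'=\exp\mathfrak a'$, $N'=\exp\mathfrak n'$, and let $L_*$ be the analytic subgroup of $\mathfrak l$ with its Lie group topology. Since $N$ is simply connected nilpotent, $\exp:\mathfrak n\to N$ is a diffeomorphism. So $N'$ is closed and normal in $N$, and $\exp(\mathbb Re)\cap N'=\{e\}$. The quotient $N/N'$ is connected of dimension $1$, so it is covered by the image of $\exp(\mathbb Re)$, and $N=\exp(\mathbb Re)N'$.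

*$L_*\cong\widetilde{SL}(2,\mathbb R)$.* The kernel of the covering $\widetilde{SL}(2,\mathbb R)\to L_*$ lies in the center, the preimage of $\{\pm1\}$, which is contained in the one-parameter group of $e-f$ (the preimage of $SO(2)$). That group maps onto $D$ by $t\mapsto\exp tE$, which is injective. So the kernel is trivial, and $L_*=D\exp(\mathbb Rh)\exp(\mathbb Re)$ by Iwasawa in $\widetilde{SL}(2,\mathbb R)$.

$L_*$ normalizes $N'$, and $A'$ centralizes $L_*$ and normalizes $N'$, so $L_*A'N'$ is a subgroup. As $A'$ commutes with $\exp\mathbb Re$,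
$$L_*A'N'=D\exp(\mathbb Rh)A'\exp(\mathbb Re)N'=DAN=H .$$

**Step 6: bound $Y(H)$.** $H$ is closed by (16) and connected; $N'$ is closed and normal in $H$. The continuous homomorphism $L_*\times A'\to H/N'$ is onto. It is injective: let $l=d\,a\,n$ with $d\in D$, $a\in\exp\mathbb Rh$, $n\in\exp\mathbb Re$, and let $a_1\in A'$ with $la_1=d(aa_1)n\in N'$. By uniqueness in the Iwasawa decomposition of $G$, $d=e$ and $aa_1=e$, so $a=a_1=e$, and $n\in\exp(\mathbb Re)\cap N'=\{e\}$. By the open mapping theorem ($L_*\times A'$ is $\sigma$-compact), it is an isomorphism of Lie groups. By Lemma 3 twice, (13) for $N'$ and $A'$, and (15),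
$$Y(H)\le Y(N')\,Y(\widetilde{SL}(2,\mathbb R))\,Y(A')\le Y_*^{(\dim N-1)+3+(\dim A-1)}=Y_*^{\dim AN+1}.$$
The Claim finishes Case 2. This proves Proposition 4. $\blacksquare$

## 11. Proofs of Theorems 1, 2 and 3

**Proof of Theorem 1.** The non-interior case is Proposition 2, and $Y(\mathbb R)=Y_*<1$ is Corollary 1. For interior exponents Lemma 5 gives a connected Lie group $L$ with $Y(G)=Y(L)$ and $d(G)=d(L)$. Propositions 3 and 4 give $Y(L)=Y_*^{d(L)}$. The explicit form follows from (8) with $c_1=\frac1{p'}$, $a_1=\frac1p$, so that $c_1^{c_1}/a_1^{a_1}=p^{1/p}/p'^{1/p'}$, and likewise for $q$, and with $c_3=\frac1r$, $a_3=\frac1{r'}$ for the last factor. $\blacksquare$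

**Proof of Theorem 2.** For non-interior exponents all constants are $1$. For interior exponents let $G=X\circledast A$. As a space $G=X\times A$, so $G_0=X_0\times A_0$. Each $\tau_a$ is a homeomorphic automorphism of $X$, so it preserves $X_0$. Since $(x,a)(y,e)(x,a)^{-1}=(x\tau_a(y)x^{-1},e)$, $X_0$ is a closed connected normal subgroup of $G_0$. The projection $G_0\to A_0$ is a continuous open homomorphism with kernel $X_0$, so $G_0/X_0\cong A_0$. By Lemma 4(c), $d(G)=d(X)+d(A)$, and Theorem 1 gives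
$$Y(X\circledast A)=Y_*^{d(X)+d(A)}=Y(X)\,Y(A).\qquad\blacksquare$$

**Proof of Theorem 3.** (a) A closed connected normal $N$ lies in $G_0$. The group $G_0/N$ is connected, and $(G/N)/(G_0/N)\cong G/G_0$ is totally disconnected, so $(G/N)_0=G_0/N$. By Lemma 4(c), $d(G)=d(G_0)=d(N)+d(G_0/N)=d(N)+d(G/N)$. Use Theorem 1.

(b) The inequality for $Y$ is Lemma 3. By Theorem 1 it reads $Y_*^{d(G)}\le Y_*^{d(N)+d(G/N)}$, and $0<Y_*<1$, so it is equivalent to $d(G)\ge d(N)+d(G/N)$, and equality in one is equality in the other. For $\mathbb Z\subset\mathbb R$: $d(\mathbb R)=1$, $d(\mathbb Z)=d(\mathbb T)=0$.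

(c) By Theorem 1, $Y(G)=1$ if and only if $d(G)=0$. With $L=G_0/C$ from Lemma 5, $d(L)=0$ means that a maximal compact subgroup of $L$ has full dimension, hence is open, hence is $L$. So $d(G)=0$ if and only if $G_0/C$ is compact, if and only if $G_0$ is compact. If $G_0$ is compact, the open subgroup $G_1$ of Lemma 5 is compact, because $G_1/G_0$ is. Conversely, a compact open subgroup is closed and open, so it contains $G_0$, which is then compact. $\blacksquare$
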